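\title{Non-elementary hyperbolic groups with a regular positive cone}

\begin{abstract}
The positive cone of a left-ordering of a finitely generated group is regular if it is the set of elements represented by the words of some regular language. Let $M$ be a closed $3$-manifold with an $\mathbb{R}$-covered Anosov flow. We show that $\pi_1(M)$, or a subgroup of index $2$ in it, has a left-ordering with regular positive cone. The ordering is read off from the action on the leaf space of the weak stable foliation, based at a leaf through a periodic orbit. Applied to closed hyperbolic $3$-manifolds, this gives infinitely many pairwise non-isomorphic non-elementary hyperbolic groups that support a regular positive cone, which answers a question of Crist\'obal Rivas.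
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{left-ordering} of a group $G$ is a total order $<$ on $G$ such that $g<h$ implies $fg<fh$ for all $f,g,h\in G$. Its \emph{positive cone} is $P=\{g\in G: g>1\}$. The cone satisfies $PP\subset P$ and $G=P\sqcup\{1\}\sqcup P^{-1}$. Conversely, every subset $P$ with these two properties is the positive cone of the left-ordering defined by $g<h\iff g^{-1}h\in P$: the partition makes the order total, $PP\subset P$ makes it transitive, and $(fg)^{-1}(fh)=g^{-1}h$ makes it invariant.

Let $G$ be generated by a finite set $S$. A \emph{positive language} for the ordering is a set $L$ of words over $S\cup S^{-1}$ such that the set of group elements represented by the words of $L$ is exactly $P$. The cone $P$ is \emph{regular} if, for some finite generating set $S$, it has a positive language that is recognized by a finite automaton. A group \emph{supports a regular positive cone} if it has a left-ordering whose positive cone is regular. Regularity measures how simply positivity can be certified: a machine with finite memory accepts only words for positive elements, and accepts at least one word for each of them.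 It need not accept all such words, and no bound is imposed on the length of the words it accepts.

In $\mathbb{Z}=\langle a\rangle$ the cone $\{a^n:n\ge1\}$ is regular. In $\mathbb{Z}^2=\langle a,b\rangle$ the lexicographic cone is represented by the words $b^n$, $a^nb^m$ and $a^nb^{-m}$ with $n\ge1$, $m\ge0$, which form a regular language. On the other hand, a finitely generated group has countably many finite subsets, and over each alphabet there are countably many automata, so it has at most countably many regular cones; since $\mathbb{Z}^2$ has the uncountably many cones $\{a^mb^n: m+n\theta>0\}$ with $\theta$ irrational, regularity is a restriction on the ordering. It is also a restriction on the group. Every left-orderable polycyclic group supports a regular positive cone, while, by a theorem of Hermiller and \v{S}uni\'c, non-abelian free groups, and more generally free products of two non-trivial groups, admit none.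

Recall that a finitely generated group is (Gromov) \emph{hyperbolic} if geodesic triangles in its Cayley graph are uniformly thin, and that a hyperbolic group is \emph{non-elementary} if it is not virtually cyclic. The following question of Crist\'obal Rivas is posed in \cite{BIRS}.

\medskip
\noindent\emph{Is there a non-elementary hyperbolic group that supports a regular positive cone?}
\medskip

Free groups suggest the answer no. If an automaton with $N$ states accepts a word, then every prefix of that word can be completed to an accepted word by fewer than $N$ letters. So a regular cone $P$ has this property: every element of $P$ is joined to $1$ by a path in the Cayley graph that stays within distance $N$ of $P$. In the Cayley tree of a free group such a path passes through every vertex of the geodesic, so the whole geodesic must stay near $P$; and thin triangles make a hyperbolic group look like a tree at large scale. In $\mathbb{H}^3$, however, a path can go around a ball at the price of being long, and length costs nothing here. The answer is yes.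

Let $\varphi^t$ be a smooth Anosov flow on a closed connected Riemannian $3$-manifold $M$ (the definitions are recalled in Section~\ref{sec:anosov}). Put $G=\pi_1(M)$, let $\widetilde M$ be the universal cover, and let $\widetilde{\mathcal F}$ be the lift to $\widetilde M$ of the weak stable foliation. The flow is \emph{$\mathbb{R}$-covered} if the leaf space $\Lambda=\widetilde M/\widetilde{\mathcal F}$ is homeomorphic to $\mathbb{R}$. The group $G$ permutes the leaves of $\widetilde{\mathcal F}$, so it acts on $\Lambda$ by homeomorphisms.

\begin{theorem}\label{thm:flow}
Suppose that $\varphi$ is $\mathbb{R}$-covered and that $G$ acts on $\Lambda\cong\mathbb{R}$ preserving the orientation. Let $0\in\Lambda$ be a leaf that contains a lift of a periodic orbit. Then $\operatorname{Stab}_G(0)=\langle c\rangle\cong\mathbb{Z}$, and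
\[
P=\{g\in G: g0>0\}\cup\{c^n:n\ge1\}
\]
is a regular positive cone of $G$. The same holds with $c^{-1}$ in place of $c$.
\end{theorem}

\begin{theorem}\label{thm:main}
There are infinitely many pairwise non-isomorphic non-elementary hyperbolic groups that support a regular positive cone.
\end{theorem}

The groups in Theorem~\ref{thm:main} are fundamental groups of closed hyperbolic $3$-manifolds that carry $\mathbb{R}$-covered Anosov flows. The positive answer does not extend to all left-orderable hyperbolic groups, because of the non-abelian free groups.

The automaton in Theorem~\ref{thm:flow} treats a word $s_1\cdots s_n$ for $g$ as a walk in $\widetilde M$ and carries along a point $y_i\in\Lambda$ that starts at $0$, ends at $g0$ and never decreases. It cannot store $y_i$; it stores $(s_1\cdots s_i)^{-1}y_i$, which must lie in a fixed finite set (Section~\ref{sec:chains}). A finite set can only resolve differences of a definite size, and the flow supplies the means to change what ``definite size'' means: a unit arc of the strong unstable leaf through $q\in\widetilde M$ projects to an interval of $\Lambda$, a ruler at $q$, which shrinks when $q$ flows forward and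 grows when $q$ flows backward. Section~\ref{sec:example} carries out the argument by hand for a suspension flow. Sections~\ref{sec:rulers} and~\ref{sec:proof} prove Theorem~\ref{thm:flow}, and Section~\ref{sec:hyperbolic} deduces Theorem~\ref{thm:main}. Section~\ref{sec:upper}, which is not needed for the theorems, shows that every regular cone in every group arises from an automaton of this kind.

\section{Chains and automata}\label{sec:chains}

A \emph{finite automaton} over a finite alphabet $A$ is a finite directed graph whose edges are labeled by letters of $A$, with one initial vertex and a set of accepting vertices; vertices are called states. It \emph{accepts} a word if the word is the label of some path from the initial state to an accepting state. Several edges with the same label may leave a state. A language is \emph{regular} if it is the set of words accepted by a finite automaton. We use two textbook facts: a finite union of regular languages is regular, and so is the image of a regular language under a homomorphism $A^*\to B^*$ of free monoids.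

\begin{lemma}\label{lem:generators}
If a positive cone has a regular positive language over one finite generating set, then it has one over every finite generating set.
\end{lemma}

\begin{proof}
Let $L$ be a regular positive language over $S$, and let $S'$ be another finite generating set. Send each letter of $S\cup S^{-1}$ to a fixed word over $S'\cup S'^{-1}$ that represents the same element. The image of $L$ under this homomorphism is regular and represents the same set.
\end{proof}

In particular we may use generating sets that contain the identity as a letter; sending it to the empty word deletes it.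

For the rest of this section $G$ acts on $\mathbb{R}$ by increasing homeomorphisms, and $\operatorname{Stab}_G(0)=\langle c\rangle$ is infinite cyclic. Comparing $g0$ with $0$ decides the sign of every $g$ outside the stabilizer, and the choice of the generator $c$ decides the rest.

\begin{lemma}\label{lem:cone}
The set $P=\{g: g0>0\}\cup\{c^n:n\ge1\}$ is a positive cone.
\end{lemma}

\begin{proof}
Since $g^{-1}$ is increasing, $g0<0$ if and only if $g^{-1}0>0$. The elements with $g0=0$ are the $c^n$, $n\in\mathbb{Z}$, and they are distinct. Hence $G=P\sqcup\{1\}\sqcup P^{-1}$. Let $g,h\in P$; then $g0\ge0$ and $h0\ge0$. If $g0>0$, then $gh0\ge g0>0$. If $g0=0$ and $h0>0$, then $gh0>g0=0$. If $g0=h0=0$, then $g$, $h$ and $gh$ are positive powers of $c$.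
\end{proof}

Fix a finite set $X\subset\mathbb{R}$ with $0\in X$, whose points we call \emph{markers}, and a finite symmetric generating set $S$ of $G$ with $1,c\in S$.

\begin{definition}\label{def:chain}
A \emph{position} is a pair $(h,y)$ with $h\in G$ and $y\in hX$. A \emph{step} $(h,y)\to(h',y')$ between positions is \emph{allowed} if $h^{-1}h'\in S$ and $y\le y'$. A \emph{chain} is a finite sequence of positions in which each consecutive pair is an allowed step; a single position is a chain.
\end{definition}

There are infinitely many positions, but whether a step is allowed depends only on the finite data $x=h^{-1}y$, $s=h^{-1}h'$ and $x'=h'^{-1}y'$, because $y\le y'$ is equivalent to $x\le sx'$. This is why chains can be followed by an automaton.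

\begin{lemma}\label{lem:certificate}
If for every $g\in G$ with $g0>0$ there is a chain from $(1,0)$ to $(g,g0)$, then $P=\{g: g0>0\}\cup\{c^n:n\ge1\}$ is regular, and so is the cone obtained from $P$ by replacing $c$ with $c^{-1}$.
\end{lemma}

\begin{proof}
A non-decreasing sequence from $0$ to $g0$ shows only that $g0\ge0$, so the automaton also remembers one bit: whether a strict increase has occurred. Its states are the pairs $(x,\beta)\in X\times\{0,1\}$, the initial state is $(0,0)$ and the only accepting state is $(0,1)$. For $x,x'\in X$, $s\in S$ and $\beta\in\{0,1\}$ there is an edge labeled $s$ from $(x,\beta)$ to $(x',1)$ if $sx'>x$ (a \emph{strict} edge), and from $(x,\beta)$ to $(x',\beta)$ if $sx'=x$. Let $L$ be the accepted language.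

Let $s_1\cdots s_n\in L$ be read along a path with first coordinates $0=x_0,x_1,\dots,x_n=0$, and put $g_i=s_1\cdots s_i$. Then
\[
g_ix_i=g_{i-1}(s_ix_i)\ge g_{i-1}x_{i-1},
\]
with strict inequality for a strict edge. The path changes the bit from $0$ to $1$, so it contains a strict edge, and $g_n0=g_nx_n>g_0x_0=0$.

Conversely, let $g0>0$ and let $(h_i,y_i)_{0\le i\le n}$ be a chain from $(1,0)$ to $(g,g0)$. Put $x_i=h_i^{-1}y_i\in X$ and $s_i=h_{i-1}^{-1}h_i\in S$. Then $x_0=x_n=0$, the word $s_1\cdots s_n$ represents $g$, and
\[
s_ix_i=h_{i-1}^{-1}y_i\ge h_{i-1}^{-1}y_{i-1}=x_{i-1},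
\]
with strict inequality when $y_i>y_{i-1}$. So the $x_i$ determine a path from $(0,0)$ with label $s_1\cdots s_n$. Since $y_n=g0>0=y_0$, some edge is strict, and the path ends at $(0,1)$.

Thus $L$ represents exactly $\{g:g0>0\}$. The regular languages $L\cup\{c^n:n\ge1\}$ and $L\cup\{(c^{-1})^n:n\ge1\}$ represent the two cones.
\end{proof}

One family of steps costs nothing. Since $hc^{j}0=h0$ and $c^{\pm1}\in S$, the steps $(hc^j,h0)\to(hc^{j\pm1},h0)$ are allowed, so
\begin{equation}\label{eq:free}
\text{for all } h\in G \text{ and } j,l\in\mathbb{Z} \text{ there is a chain from } (hc^j,h0) \text{ to } (hc^l,h0).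
\end{equation}

\section{Anosov flows and their leaf spaces}\label{sec:anosov}

Let $\varphi^t$ be a smooth flow without fixed points on a closed connected Riemannian $3$-manifold $M$, and let $E^0$ be the line field tangent to the orbits. The flow is \emph{Anosov} if there are a continuous $D\varphi^t$-invariant splitting $TM=E^{ss}\oplus E^0\oplus E^{uu}$ into line fields and constants $C,\kappa>0$ such that, for all $t\ge0$,
\begin{equation}\label{eq:anosov}
\|D\varphi^tv\|\le Ce^{-\kappa t}\|v\|\ \ (v\in E^{ss}),\qquad \|D\varphi^{-t}v\|\le Ce^{-\kappa t}\|v\|\ \ (v\in E^{uu}).
\end{equation}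
Since $M$ is compact, a change of metric only changes $C$. We use the following standard facts.
\begin{enumerate}
\item[(A1)] The line fields $E^{ss}$ and $E^{uu}$ are uniquely integrable. Their integral curves form the \emph{strong stable} and \emph{strong unstable} foliations $W^{ss}$ and $W^{uu}$, and $\varphi^t$ maps leaves to leaves.
\item[(A2)] The plane fields $E^{ss}\oplus E^0$ and $E^{uu}\oplus E^0$ are tangent to foliations with $C^1$ leaves, the \emph{weak stable} foliation $\mathcal F$ and the \emph{weak unstable} foliation. Each weak leaf is a union of orbits, and also a union of strong leaves of the same type.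
\item[(A3)] The foliation $W^{uu}$ is transverse to $\mathcal F$: if $I$ is a short open arc of a leaf of $W^{uu}$ inside a foliation chart of $\mathcal F$, then the plaques of the chart that meet $I$ fill an open set.
\item[(A4)] The flow has a periodic orbit.
\end{enumerate}

Lift the metric, the flow (still written $\varphi^t$) and the foliations (marked by a tilde) to $\widetilde M$. The estimates \eqref{eq:anosov} and (A1)--(A3) hold on $\widetilde M$. The group $G=\pi_1(M)$ acts freely, properly discontinuously and cocompactly by isometries, commutes with the flow, and preserves the four foliations. The manifold $\widetilde M$ is complete, so closed balls are compact and any two points are joined by a minimizing geodesic. Let $\pi:\widetilde M\to\Lambda$ send a point to its leaf of $\widetilde{\mathcal F}$. It is continuous, surjective and $G$-equivariant; it is open, because the union of the leaves that meet an open set is open; and $\pi\circ\varphi^t=\pi$ by (A2).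

The weak foliations are unions of orbits, so they induce two one-dimensional foliations, stable and unstable, on the \emph{orbit space} $\widetilde M/\varphi$. For $\mathbb{R}$-covered flows there are only two pictures.

\begin{theorem}[Barbot \cite{Barbot95}, Fenley \cite{Fenley}]\label{thm:dichotomy}
For an $\mathbb{R}$-covered Anosov flow on a closed $3$-manifold, the orbit space is homeomorphic either to $\mathbb{R}^2$ (\emph{product case}) or to the strip $\{(x,y):|x-y|<1\}\subset\mathbb{R}^2$ (\emph{skew case}), by a homeomorphism that takes the stable foliation to the vertical one and the unstable foliation to the horizontal one.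
\end{theorem}

In both cases the coordinate $x$ is constant exactly on the stable leaves and defines a continuous open surjection $\widetilde M\to\mathbb{R}$, so it identifies $\Lambda$ with $\mathbb{R}$. In the product case every unstable leaf meets every stable leaf. In the skew case the unstable leaf at height $y$ meets only the stable leaves with $y-1<x<y+1$.

\section{A suspension flow worked by hand}\label{sec:example}

Let $\phi=(1+\sqrt5)/2$ and $\mu=\phi^2$. Write $\alpha\mapsto\alpha'$ for the Galois conjugation of $\mathbb{Z}[\phi]=\mathbb{Z}+\mathbb{Z}\phi$; then $\phi'=-1/\phi$, $\phi-\phi'=\sqrt5$ and $\mu'=\mu^{-1}$. On $\widetilde M=\mathbb{R}^3$ take the metric $e^{2t}dx^2+e^{-2t}dy^2+dt^2$, the flow $\varphi^s(x,y,t)=(x,y,t+s)$, and the isometries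
\[
t_\alpha(x,y,t)=(x+\alpha,\,y+\alpha',\,t)\quad(\alpha\in\mathbb{Z}[\phi]),\qquad c(x,y,t)=(\mu^{-1}x,\,\mu y,\,t+\log\mu).
\]
They commute with the flow, and $ct_\alpha c^{-1}=t_{\mu^{-1}\alpha}$ because $(\mu^{-1}\alpha)'=\mu\alpha'$. The vectors $(\alpha,\alpha')$ form the lattice of $\mathbb{R}^2$ with basis $(1,1)$, $(\phi,\phi')$. So $G=\{t_\alpha c^j\}\cong\mathbb{Z}^2\rtimes\mathbb{Z}$ is a group, and $M=\widetilde M/G$ is the mapping torus of an automorphism of a torus. Since $\|\partial_x\|=e^t$ and $\|\partial_y\|=e^{-t}$, the flow is Anosov with $E^{uu}=\mathbb{R}\partial_x$ and $E^{ss}=\mathbb{R}\partial_y$. The weak stable leaves are the planes $x=\text{const}$, so $\pi(x,y,t)=x$, the flow is $\mathbb{R}$-covered of product type, and $t_\alpha c^j$ acts on $\Lambda=\mathbb{R}$ by $x\mapsto\mu^{-j}x+\alpha$. The point $p_0=(0,0,0)$ satisfies $cp_0=\varphi^{\log\mu}p_0$, so it lies over a periodic orbit, and $\operatorname{Stab}_G(0)=\langle c\rangle$.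

We verify the hypothesis of Lemma~\ref{lem:certificate} with $X=\{0\}$ and $S=\{1,t_1^{\pm1},t_\phi^{\pm1},c^{\pm1}\}$. The step $(h,h0)\to(hs,hs0)$ is allowed when $s0\ge0$, that is, for $s\in\{1,t_1,t_\phi,c,c^{-1}\}$. So we must write each $g=t_\alpha c^j$ with $\alpha>0$ as a word in $t_1,t_\phi,c,c^{-1}$. Words in $t_1,t_\phi$ alone give only the $t_{a+b\phi}$ with $a,b\ge0$, so conjugation by $c$ has to produce the rest. For $k\ge0$ put $\beta=\mu^k\alpha=a+b\phi$ with $a,b\in\mathbb{Z}$. Then $\beta'=\mu^{-k}\alpha'=a-b/\phi$, and
\[
b=\frac{\beta-\beta'}{\sqrt5},\qquad a=\beta'+\frac b\phi .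
\]
As $k\to\infty$ we have $\beta\to+\infty$ and $\beta'\to0$, so $a,b>0$ for large $k$. For such $k$,
\[
g=c^k\,t_\beta\,c^{-k}c^j=c^k\,t_1^{\,a}\,t_\phi^{\,b}\,c^{\,j-k}.
\]
For instance, $\mu(3-\phi)=3(\phi+1)-(2\phi+1)=2+\phi$, so $t_{3-\phi}=c\,t_1^2\,t_\phi\,c^{-1}$. This proves Theorem~\ref{thm:flow} for this flow and this leaf. (The group is polycyclic and contains $\mathbb{Z}^2$, so it says nothing yet about Theorem~\ref{thm:main}.)

Follow the points $hp_0$ as $h$ runs over the prefixes of the word. The walk climbs the orbit of $p_0$ to height $t=k\log\mu$ without moving in $\Lambda$; it crosses, by steps of bounded length that each rise in $\Lambda$, to $c^kt_\beta p_0=(\alpha,\alpha',k\log\mu)$; and it returns along the orbit of $t_\alpha p_0$, again without moving in $\Lambda$. Going high has two effects. The gap between $0$ and $g0=\alpha$ has length $\alpha e^t$ at height $t$, so it becomes large: the unit unstable arc from $(x,y,t)$ ends at $(x+e^{-t},y,t)$, and the ruler $[x,x+e^{-t}]$ becomes shorter than the gap. The displacement $\alpha'$ in the stable direction has length $|\alpha'|e^{-t}$, so it becomes negligible. The comparison has to be made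 with rulers, since $c$ contracts $\Lambda$ toward $0$ and $\Lambda$ therefore has no $G$-invariant metric.

The general proof keeps the first and last stages. Two things change in the middle. The walk has to follow curves that do not pass through the points $hp_0$, which is why more markers are needed. And in the skew case the unstable leaf through $gp_0$ need not meet the leaf $0$; the walk then jumps between unstable leaves and leaves the leaf $0$ at a point over which we have no control.

\begin{remark}\label{rem:periodic}
The hypothesis on the leaf $0$ in Theorem~\ref{thm:flow} cannot be dropped. In this example let $x\notin\mathbb{Q}(\sqrt5)$. The equation $(1-\mu^{-j})x=\alpha$ forces $j=0$ and $\alpha=0$, so $x$ has trivial stabilizer and $P_x=\{g:gx>x\}$ is a positive cone, by the proof of Lemma~\ref{lem:cone}. We have $t_\alpha c\in P_x$ if and only if $\alpha>(1-\mu^{-1})x$, and $\mathbb{Z}[\phi]$ is dense in $\mathbb{R}$ because it is a subgroup containing $\phi^{-n}$ for all $n$. So the cones $P_x$ are pairwise distinct. There are uncountably many of them, and only countably many can be regular.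
\end{remark}

\section{Rulers, the periodic leaf, and descent}\label{sec:rulers}

In this section and the next we assume the hypotheses of Theorem~\ref{thm:flow} and identify $\Lambda$ with $\mathbb{R}$. Let $d$ be the distance on $\widetilde M$.

\subsection{Weak leaves}

\begin{lemma}\label{lem:weak}
For $z\in\widetilde M$, the weak stable leaf of $z$ is $\bigcup_t\varphi^t\widetilde W^{ss}(z)$ and the weak unstable leaf of $z$ is $\bigcup_t\varphi^t\widetilde W^{uu}(z)$. If $\pi(q)=\pi(z)$, then there is $a\in\mathbb{R}$ with $d(\varphi^tq,\varphi^{t+a}z)\to0$ as $t\to+\infty$.
\end{lemma}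

\begin{proof}
Let $\lambda$ be a weak stable leaf, and for $w\in\lambda$ let $A(w)=\bigcup_t\varphi^t\widetilde W^{ss}(w)$, a subset of $\lambda$ by (A2). The map $(t,v)\mapsto\varphi^tv$ from $\mathbb{R}\times\widetilde W^{ss}(w)$ to $\lambda$ is an immersion between surfaces, since its differential has image $E^0\oplus E^{ss}$; so $A(w)$ is open in $\lambda$. If $A(w)$ meets $A(w')$, then the strong leaves $\varphi^t\widetilde W^{ss}(w)$ and $\varphi^{t'}\widetilde W^{ss}(w')$ meet for some $t,t'$, hence coincide, and $A(w)=A(w')$. Thus the sets $A(w)$ partition the connected surface $\lambda$ into open sets, and there is only one. The argument for unstable leaves is the same with $uu$ in place of $ss$. If $\pi(q)=\pi(z)$, then $q\in\varphi^a\widetilde W^{ss}(z)=\widetilde W^{ss}(\varphi^az)$ for some $a$. If $\ell$ is the length of the arc of this leaf from $q$ to $\varphi^az$, then $d(\varphi^tq,\varphi^{t+a}z)\le Ce^{-\kappa t}\ell$ by \eqref{eq:anosov}.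
\end{proof}

\subsection{Rulers}

We transport arc length on strong unstable leaves to $\Lambda$. The result depends on the point of $\widetilde M$ from which one measures, but it is equivariant, and that is what a finite automaton can use.

\begin{lemma}\label{lem:ruler}
There is a continuous flow $\eta^r$, $r\in\mathbb{R}$, on $\widetilde M$ whose orbits are the leaves of $\widetilde W^{uu}$ parametrized by arc length, such that the function $u_r(p)=\pi(\eta^rp)$ has the following properties.
\begin{enumerate}
\item[(i)] $u_r(p)$ is continuous in $(p,r)$ and strictly increasing in $r$; $u_0=\pi$; and $d(p,\eta^rp)\le|r|$.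
\item[(ii)] $u_r(gp)=g\,u_r(p)$ for all $g\in G$.
\item[(iii)] For $t\ge0$, $r\in\mathbb{R}$ and $p\in\widetilde M$ there is $r'$, of the same sign as $r$, with $|r'|\le Ce^{-\kappa t}|r|$ and $u_r(p)=u_{r'}(\varphi^{-t}p)$.
\end{enumerate}
\end{lemma}

\begin{proof}
A line field on a simply connected manifold is orientable, so $E^{uu}$ has a continuous unit section $e$ on $\widetilde M$. By (A1) the integral curves of $e$ are unique, so $e$ generates a continuous local flow $\eta^r$; it is defined for all $r$ because it has unit speed and $\widetilde M$ is complete. Continuity of $u$, $u_0=\pi$ and $d(p,\eta^rp)\le|r|$ follow.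

Fix $p$ and let $f(r)=\pi(\eta^rp)$. For a short open interval $I$, the plaques of $\widetilde{\mathcal F}$ through the arc $\{\eta^rp:r\in I\}$ fill an open set by (A3), and this set has the same image under $\pi$ as the arc. Since $\pi$ is open, $f(I)$ is open. So $f:\mathbb{R}\to\mathbb{R}$ is continuous and open. If $f(a)=f(b)$ with $a<b$, then $f$ attains its maximum or its minimum over $[a,b]$ at a point of $(a,b)$, and $f((a,b))$ is not open. Hence $f$ is injective, and so strictly monotone. This is the step that uses $\Lambda\cong\mathbb{R}$. The sets $\{p:u_1(p)>\pi(p)\}$ and $\{p:u_1(p)<\pi(p)\}$ are open and disjoint and cover the connected space $\widetilde M$, so one of them is empty. Replacing $e$ by $-e$ if necessary, we get (i).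

An element $g\in G$ is an isometry preserving $E^{uu}$, so for each $p$ either $g\eta^rp=\eta^rgp$ for all $r$ or $g\eta^rp=\eta^{-r}gp$ for all $r$. The function $r\mapsto\pi(g\eta^rp)=g\,u_r(p)$ is increasing because $g$ preserves the orientation of $\Lambda$, which excludes the second case. Applying $\pi$ gives (ii).

For (iii), the map $\varphi^{-t}$ sends $\widetilde W^{uu}(p)$ to $\widetilde W^{uu}(\varphi^{-t}p)$, so $\varphi^{-t}\eta^rp=\eta^{r'}\varphi^{-t}p$ for some $r'$. Applying $\pi$ gives $u_r(p)=u_{r'}(\varphi^{-t}p)$. Since also $u_0(p)=u_0(\varphi^{-t}p)$, monotonicity shows that $r$ and $r'$ have the same sign. The arc from $p$ to $\eta^rp$ has length $|r|$, and its image is the arc from $\varphi^{-t}p$ to $\eta^{r'}\varphi^{-t}p$, of length $|r'|$; now use \eqref{eq:anosov}.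
\end{proof}

Fix $T>0$ with $Ce^{-\kappa T}\le\frac12$. By (iii) and (i), rulers at least double under the backward flow:
\begin{equation}\label{eq:double}
u_r(q)\le u_{r/2}(\varphi^{-T}q)\qquad(q\in\widetilde M,\ r\ge0).
\end{equation}
In Section~\ref{sec:example}, $u_r(x,y,t)=x+re^{-t}$, and \eqref{eq:double} is an equality for $T=\log2$.

\subsection{The periodic leaf}

Let $\lambda_0=\pi^{-1}(0)$, and let $p_0\in\lambda_0$ lie over a point $\bar p_0\in M$ on a periodic orbit of minimal period $T_0$. The points $p_0$ and $\varphi^{T_0}p_0$ have the same image in $M$, so there is a unique $c\in G$ with $cp_0=\varphi^{T_0}p_0$. Since $c$ commutes with the flow,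
\begin{equation}\label{eq:c}
c^np_0=\varphi^{nT_0}p_0\qquad(n\in\mathbb{Z}),
\end{equation}
and $c0=\pi(cp_0)=\pi(p_0)=0$. From now on $D$ is the closed ball about $p_0$ of radius $\operatorname{diam}M$. It is compact and $GD=\widetilde M$.

\begin{lemma}\label{lem:stab}
The element $c$ has infinite order, and $\operatorname{Stab}_G(0)=\langle c\rangle$.
\end{lemma}

\begin{proof}
Suppose $c^n=1$ with $n\ge1$. Then $\varphi^{-jnT_0}p_0=p_0$ for all $j\ge1$, and Lemma~\ref{lem:ruler}(iii) gives $u_1(p_0)=u_{r_j}(p_0)$ with $r_j\to0$. Strict monotonicity forces $r_j=1$, a contradiction.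

Next, there is $\delta>0$ with $d(x,gx)\ge\delta$ for all $x\in\widetilde M$ and $g\ne1$. Indeed $d(hx,ghx)=d(x,h^{-1}ghx)$, so it suffices to take $x\in D$. Only finitely many $g$ move some point of $D$ by at most $1$, and each $g\ne1$ has positive minimal displacement on $D$ because the action is free.

Let $g0=0$. Then $\pi(gp_0)=\pi(p_0)$, and Lemma~\ref{lem:weak} gives $a$ with $d(\varphi^tgp_0,\varphi^{t+a}p_0)\to0$. Projecting to $M$, the distance between $\varphi^t\bar p_0$ and $\varphi^{t+a}\bar p_0$ tends to $0$. It is a $T_0$-periodic function of $t$, so it vanishes, and $a=mT_0$ with $m\in\mathbb{Z}$ by minimality of $T_0$. By \eqref{eq:c}, $d(g\varphi^tp_0,c^m\varphi^tp_0)\to0$, that is, $d(c^{-m}g\varphi^tp_0,\varphi^tp_0)\to0$. The left side is eventually less than $\delta$, so $g=c^m$.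
\end{proof}

By \eqref{eq:free} and \eqref{eq:c}, a chain can follow the orbit of $gp_0$ as far as we like at no cost. Far enough forward, the gap between $0$ and $g0$ exceeds the unit ruler.

\begin{lemma}\label{lem:magnify}
If $g0>0$, then there is $k\ge0$ with $u_{-1}(gc^kp_0)>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:c}, $\varphi^{-kT_0}(gc^kp_0)=gp_0$. Lemma~\ref{lem:ruler}(iii) gives $u_{-1}(gc^kp_0)=u_{r_k}(gp_0)$ with $r_k\to0$, and $u_{r_k}(gp_0)\to\pi(gp_0)=g0>0$.
\end{proof}

\subsection{Uniform descent}

The middle part of the chain is found backward: from the point $gc^kp_0$ we go down in $\Lambda$ until we cross $\lambda_0$, by jumps of bounded length that each descend by at least one ruler. Descending by one ruler at a time does not guarantee that we get anywhere. In the skew case the values $\pi(\eta^{-i}z)$ decrease by one ruler at each step, yet they stay in the bounded interval of leaves met by the unstable leaf of $z$. What is needed is an equivariant notion of a long step in $\Lambda$, and the shape of the strip provides one (Figure~\ref{fig:strip}).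

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (-1,0) -- (2.6,3.6) node[right] {$y=x+1$};
\draw[dashed] (-0.6,-1.6) -- (3.6,2.6) node[right] {$y=x-1$};
\draw[very thick] (0,-1) -- (0,1);
\draw[very thick] (2,1) -- (2,3);
\draw[thick] (0,1) -- (2,1);
\draw[fill=white] (0,-1) circle (1.5pt) (0,1) circle (1.5pt) (2,1) circle (1.5pt) (2,3) circle (1.5pt);
\draw[->] (-1.2,-2) -- (4,-2) node[right] {$\Lambda$};
\draw[dotted] (0,-1) -- (0,-2) node[below] {$x_0$};
\draw[dotted] (2,1) -- (2,-2) node[below] {$x_0+2$};
\end{tikzpicture}
\caption{The skew strip $|x-y|<1$, with vertical stable leaves and horizontal unstable leaves. The stable leaf over $x_0$, the unstable leaf at height $x_0+1$ and the stable leaf over $x_0+2$ share endpoints on the boundary. A homeomorphism of the strip that preserves both foliations and is increasing in $x$ preserves this pattern, so its action on the $x$-axis $\Lambda$ commutes with $x\mapsto x+2$.}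
\label{fig:strip}
\end{figure}

\begin{lemma}\label{lem:tau}
In the skew case there is an increasing homeomorphism $\tau$ of $\Lambda$ that commutes with the action of $G$ and satisfies $\tau^{-1}x<x$ and $\tau^{-i}x\to-\infty$ for all $x\in\Lambda$.
\end{lemma}

\begin{proof}
The statement involves only the order of $\Lambda$, so we may use the first coordinate $x$ of the strip as the coordinate on $\Lambda$. The map $(x,y)\mapsto(-x,-y)$ preserves the strip and both foliations, so we may assume that $x$ induces the given orientation. An element $g\in G$ acts on the strip by a homeomorphism that preserves both foliations, so it has the form $(x,y)\mapsto(g_sx,g_uy)$, where $g_s$ is the increasing action of $g$ on $\Lambda$ and $g_u$ is a homeomorphism of the $y$-line, the space of unstable leaves. The vertical leaf over $x$ is $\{x\}\times(x-1,x+1)$ and is mapped onto the vertical leaf over $g_sx$, so $g_u$ maps the interval $(x-1,x+1)$ onto $(g_sx-1,g_sx+1)$. If $g_u$ were decreasing, we would have $g_u(x+1)=g_sx-1$ for all $x$, with a decreasing function on the left and an increasing one on the right. So $g_u$ is increasing, and $g_u(x\pm1)=g_sx\pm1$ for all $x$.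 Computing $g_u(x+1)$ as the upper endpoint for $x$ and as the lower endpoint for $x+2$ gives $g_sx+1=g_s(x+2)-1$. Hence $\tau(x)=x+2$ commutes with $g_s$.
\end{proof}

\begin{lemma}\label{lem:descent}
There is $R_1>0$ such that every $z\in\widetilde M$ starts a sequence $z=z_0,z_1,z_2,\dots$ with
\[
d(z_i,z_{i+1})\le R_1,\qquad \pi(z_{i+1})\le u_{-1}(z_i),\qquad \pi(z_i)\to-\infty .
\]
\end{lemma}

\begin{proof}
We use Theorem~\ref{thm:dichotomy}. In the product case the weak unstable leaf of $z$ meets every weak stable leaf. By Lemma~\ref{lem:weak} and $\pi\circ\varphi^t=\pi$, its image under $\pi$ is $\pi(\widetilde W^{uu}(z))$. So $r\mapsto u_r(z)$ is an increasing bijection onto $\Lambda$, and $u_{-i}(z)\to-\infty$. Take $R_1=1$ and $z_i=\eta^{-i}z$; then $\pi(z_{i+1})=u_{-1}(z_i)$ and $\pi(z_i)=u_{-i}(z)$.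

In the skew case let $\tau$ be as in Lemma~\ref{lem:tau}. We choose one point $w$ that is low enough for all of $D$ and translate it. Let $m=\min_Du_{-1}$, choose $w\in\widetilde M$ with $\pi(w)\le\tau^{-1}m$, and put $R_1=\max_{q\in D}d(q,w)$. For $q\in\widetilde M$ choose $h\in G$ with $q\in hD$ and put $q^-=hw$. Then $d(q,q^-)=d(h^{-1}q,w)\le R_1$, and
\[
\pi(q^-)=h\pi(w)\le h\tau^{-1}m=\tau^{-1}hm\le\tau^{-1}h\,u_{-1}(h^{-1}q)=\tau^{-1}u_{-1}(q),
\]
where the last equality is Lemma~\ref{lem:ruler}(ii). Put $z_{i+1}=z_i^-$. Then $\pi(z_{i+1})\le\tau^{-1}u_{-1}(z_i)<u_{-1}(z_i)$. Since $u_{-1}<\pi$, also $\pi(z_{i+1})\le\tau^{-1}\pi(z_i)$, so $\pi(z_i)\le\tau^{-i}\pi(z)\to-\infty$.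
\end{proof}

\section{Proof of Theorem~\ref{thm:flow}}\label{sec:proof}

By Lemmas~\ref{lem:stab}, \ref{lem:cone} and~\ref{lem:certificate}, it remains to choose $X$ and $S$ and to build, for each $g$ with $g0>0$, a chain from $(1,0)$ to $(g,g0)$. The chain will shadow a sequence of points $q\in\widetilde M$ at bounded distance from one another. At $q$ we use a position $(h,y)$ with $q\in hD$ and with $y$ in a prescribed window near $\pi(q)$, measured by the ruler at $q$. All constants come from the compactness of $D$, that is, of $M$.

\subsection{Windows, markers and generators}

While the chain travels along $\lambda_0$ its second coordinate cannot decrease below the initial value $0$, so the window must lie above $\pi(q)=0$. This overshoot has to be small enough to be absorbed by the first step of the ascent, which fixes the size $\varepsilon$ of the window.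

\begin{lemma}\label{lem:eps}
There is $\varepsilon\in(0,1)$ such that $d(q,q')\le R_1+1$ and $\pi(q')\le u_{-1}(q)$ imply $u_\varepsilon(q')\le u_{-1/2}(q)$.
\end{lemma}

\begin{proof}
Otherwise there are $\varepsilon_n\to0$ and pairs $(q_n,q_n')$ that satisfy both hypotheses and $u_{\varepsilon_n}(q_n')>u_{-1/2}(q_n)$. All conditions are $G$-invariant by Lemma~\ref{lem:ruler}(ii), so we may take $q_n\in D$; then the pairs lie in a compact set. A limit $(q,q')$ satisfies $\pi(q')\ge u_{-1/2}(q)>u_{-1}(q)\ge\pi(q')$, which is absurd.
\end{proof}

For $q\in\widetilde M$ define two non-empty open intervals of $\Lambda$,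
\[
I^+(q)=\bigl(u_{\varepsilon/2}(q),u_\varepsilon(q)\bigr),\qquad I^-(q)=\bigl(u_{-1/2}(q),u_0(q)\bigr).
\]
They satisfy $I^\pm(gq)=gI^\pm(q)$. For subsets of $\Lambda$ write $J<J'$ if every point of $J$ is below every point of $J'$. The windows are ordered as follows.
\begin{enumerate}
\item[(W1)] $I^-(q)<\{\pi(q)\}<I^+(q)$.
\item[(W2)] $I^+(q)<I^+(\varphi^{-T}q)$.
\item[(W3)] If $\pi(q')\le u_{-1}(q)$, then $I^-(q')<I^-(q)$. If also $d(q,q')\le R_1+1$, then $I^+(q')<I^-(q)$.
\end{enumerate}
Property (W1) is monotonicity of $u_r$ in $r$. Property (W2) is \eqref{eq:double} with $r=\varepsilon$; the ratio $2$ between the ends of $I^+$ was chosen for this. In (W3), the upper end of $I^-(q')$ is $\pi(q')\le u_{-1}(q)<u_{-1/2}(q)$, and the upper end of $I^+(q')$ is $u_\varepsilon(q')\le u_{-1/2}(q)$ by Lemma~\ref{lem:eps}.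

\begin{lemma}\label{lem:markers}
There is a finite set $X\subset\Lambda$ with $0\in X$ such that, for all $h\in G$ and $q\in hD$, the set $hX$ meets both $I^+(q)$ and $I^-(q)$.
\end{lemma}

\begin{proof}
For $q\in D$ pick $x^\pm_q\in I^\pm(q)$. The endpoints of the windows depend continuously on the point, so $x_q^\pm\in I^\pm(\tilde q)$ for all $\tilde q$ in a neighborhood of $q$. Cover $D$ by finitely many of these neighborhoods, and let $X$ consist of $0$ and the corresponding points $x_q^\pm$. If $q\in hD$, then $X$ meets $I^\pm(h^{-1}q)=h^{-1}I^\pm(q)$.
\end{proof}

Let $V$ be the maximal speed of the flow, so that $d(p,\varphi^tp)\le V|t|$. Put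
\[
R=\max\{TV,\ T_0V+1,\ R_1+1\},\qquad S=\{s\in G:d(D,sD)\le R\}\cup\{c,c^{-1}\}.
\]
The set $S$ is finite by proper discontinuity, symmetric because $d(D,s^{-1}D)=d(sD,D)$, and contains $1$ and $c$. Applying $h^{-1}$ to both points shows:
\begin{equation}\label{eq:star}
\text{if } p\in hD,\ p'\in h'D \text{ and } d(p,p')\le R, \text{ then } h^{-1}h'\in S.
\end{equation}

\begin{lemma}\label{lem:generates}
The set $S$ generates $G$.
\end{lemma}

\begin{proof}
Let $H=\langle S\rangle$. If $p\in hD$ with $h\in H$ and $d(p,p')\le R$, choose $h'$ with $p'\in h'D$; then $h'\in hS\subset H$ by \eqref{eq:star}. So $HD$ contains the $R$-ball about each of its points, and the $R$-ball about a point outside $HD$ misses $HD$. Hence $HD$ is open, closed and non-empty, and $HD=\widetilde M$. For $g\in G$ choose $h\in H$ with $gp_0\in hD$. Since also $gp_0\in gD$, \eqref{eq:star} gives $h^{-1}g\in S$, so $g\in H$.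
\end{proof}

From now on positions, steps and chains refer to these $X$ and $S$.

\subsection{Traveling along the leaf $\lambda_0$}

The descent will cross $\lambda_0$ at a point $q$ that may be arbitrarily far from the orbit of $p_0$. The chain must reach $q$ having risen by less than $\varepsilon$ on the ruler at $q$. A direct walk from $p_0$ to $q$ in $\lambda_0$ gives no control: the markers available near the walk need not include $0$, each step may force a rise, and the number of steps is unbounded. Instead we go forward along the orbit of $p_0$ for free, until it is close to the orbit of $q$, and come back along the orbit of $q$. On the way back each new window lies entirely above the previous one by (W2), so all earlier rises are absorbed.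

\begin{lemma}\label{lem:travel}
Let $h\in G$ and $q\in\lambda_0\cap hD$. There is a chain from $(1,0)$ to a position $(h,y)$ with $y\in I^+(q)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:weak} there are $a\in\mathbb{R}$ and an integer $n\ge0$ with $d(\varphi^{nT}q,\varphi^{nT+a}p_0)\le1$. Let $m=\lfloor(nT+a)/T_0\rfloor$. Then $0\le nT+a-mT_0<T_0$, and \eqref{eq:c} gives
\[
d(\varphi^{nT}q,c^mp_0)\le1+T_0V\le R .
\]
By \eqref{eq:free} there is a chain from $(1,0)$ to $(c^m,0)$.

For $0\le i\le n$ put $q_i=\varphi^{(n-i)T}q\in\lambda_0$, so that $q_{i+1}=\varphi^{-T}q_i$ and $q_n=q$. Choose $h_i\in G$ with $q_i\in h_iD$ and $h_n=h$, and, by Lemma~\ref{lem:markers}, choose $y_i\in h_iX\cap I^+(q_i)$. The step $(c^m,0)\to(h_0,y_0)$ is allowed: $c^mp_0\in c^mD$ is within $R$ of $q_0\in h_0D$, so \eqref{eq:star} applies, and $0=\pi(q_0)<y_0$ by (W1). The step $(h_i,y_i)\to(h_{i+1},y_{i+1})$ is allowed: $d(q_i,q_{i+1})\le TV\le R$, and $y_i<y_{i+1}$ by (W2). The chain ends at $(h,y_n)$ with $y_n\in I^+(q)$.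
\end{proof}

\subsection{The chain from $(1,0)$ to $(g,g0)$}

Let $g0>0$. By Lemma~\ref{lem:magnify} fix $k\ge0$ such that $z=gc^kp_0$ satisfies $u_{-1}(z)>0$. Note that $z\in gc^kD$ and $\pi(z)=gc^k0=g0$.

\emph{Descent.} Let $z=z_0,z_1,\dots$ be as in Lemma~\ref{lem:descent}. We stop at the last point that is still more than one ruler above $0$, because this margin is what (W3) requires. Since $u_{-1}(z_0)>0$ and $u_{-1}(z_j)<\pi(z_j)\to-\infty$, there is a largest index $i$ with $u_{-1}(z_i)>0$, and $u_{-1}(z_{i+1})\le0$. Consider the path that follows a minimizing geodesic from $z_i$ to $z_{i+1}$ and then the unstable arc from $z_{i+1}$ to $\eta^{-1}z_{i+1}$. It has length at most $R_1+1$. At its start $\pi(z_i)>u_{-1}(z_i)>0$, and at its end $\pi(\eta^{-1}z_{i+1})=u_{-1}(z_{i+1})\le0$. So it contains a point $q$ with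
\begin{equation}\label{eq:landing}
q\in\lambda_0,\qquad d(q,z_i)\le R_1+1,\qquad \pi(q)=0<u_{-1}(z_i).
\end{equation}

\emph{Ascent.} Choose $h$ with $q\in hD$. Lemma~\ref{lem:travel} gives a chain from $(1,0)$ to a position $(h,y)$ with $y\in I^+(q)$. For $0\le j\le i$ choose $f_j\in G$ with $z_j\in f_jD$, taking $f_0=gc^k$, and choose $v_j\in f_jX\cap I^-(z_j)$ by Lemma~\ref{lem:markers}. We continue the chain as follows.
\begin{itemize}
\item The step $(h,y)\to(f_i,v_i)$ is allowed. By \eqref{eq:landing}, $d(q,z_i)\le R$, so \eqref{eq:star} applies; and $I^+(q)<I^-(z_i)$ by \eqref{eq:landing} and the second part of (W3).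
\item For $j=i-1,\dots,0$ the step $(f_{j+1},v_{j+1})\to(f_j,v_j)$ is allowed. We have $d(z_{j+1},z_j)\le R_1\le R$; and $\pi(z_{j+1})\le u_{-1}(z_j)$, so $I^-(z_{j+1})<I^-(z_j)$ by the first part of (W3).
\item The step $(gc^k,v_0)\to(gc^k,g0)$, with letter $1$, is allowed. The pair $(gc^k,g0)$ is a position because $g0=gc^k0$, and $v_0<\pi(z_0)=g0$ by (W1).
\item By \eqref{eq:free} there is a chain from $(gc^k,g0)$ to $(g,g0)$.
\end{itemize}
The concatenation is a chain from $(1,0)$ to $(g,g0)$. Lemma~\ref{lem:certificate} shows that $P$ is regular, with $c$ or with $c^{-1}$. This proves Theorem~\ref{thm:flow}. \qed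

The periodic orbit entered through \eqref{eq:free}, at both ends of the chain. At the start it carries the position forward along $\lambda_0$, the direction in which the rulers shrink and a forced rise could not be absorbed. At the end it brings the position back from the scale where the gap between $0$ and $g0$ is visible without overshooting $g0$.

\section{Closed hyperbolic $3$-manifolds}\label{sec:hyperbolic}

The orientation hypothesis of Theorem~\ref{thm:flow}, used in Lemmas~\ref{lem:cone}, \ref{lem:certificate}, \ref{lem:ruler}(ii) and~\ref{lem:tau}, can be arranged by passing to a cover of degree at most $2$.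

\begin{corollary}\label{cor:range}
Let $M_0$ be a closed connected $3$-manifold with an $\mathbb{R}$-covered Anosov flow. The subgroup $G\le\pi_1(M_0)$ of elements that preserve the orientation of $\Lambda$ has index at most $2$ and supports a regular positive cone.
\end{corollary}

\begin{proof}
The subgroup $G$ is the kernel of a homomorphism to $\{\pm1\}$. The quotient $M=\widetilde{M_0}/G$ is a finite cover of $M_0$, hence closed, and $\pi_1(M)=G$. The lifted flow on $M$ is Anosov, with the same universal cover, the same foliation $\widetilde{\mathcal F}$ and the same $\Lambda$. It has a periodic orbit by (A4). Choose the identification $\Lambda\cong\mathbb{R}$ so that $0$ is a leaf containing a lift of this orbit, and apply Theorem~\ref{thm:flow}.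
\end{proof}

Hyperbolic manifolds to which the corollary applies exist. By Foulon and Hasselblatt \cite{FH}, there are closed hyperbolic $3$-manifolds that carry smooth contact Anosov flows, and by Barbot \cite{Barbot01}, contact Anosov flows on closed $3$-manifolds are $\mathbb{R}$-covered. Independently of these two results, Fenley \cite{Fenley} constructs $\mathbb{R}$-covered Anosov flows on closed hyperbolic $3$-manifolds.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M_0$ be a closed hyperbolic $3$-manifold with an $\mathbb{R}$-covered Anosov flow, let $G$ be as in Corollary~\ref{cor:range}, and let $H\le G$ be any subgroup of finite index. The manifold $M_H=\widetilde{M_0}/H$ is a finite cover of $M_0$, so it is closed and hyperbolic, and the lifted flow is $\mathbb{R}$-covered Anosov with the same $\Lambda$. All of $H=\pi_1(M_H)$ preserves the orientation of $\Lambda$, so $H$ supports a regular positive cone by Corollary~\ref{cor:range}. The group $H$ acts properly discontinuously and cocompactly by isometries on $\mathbb{H}^3$, so it is quasi-isometric to $\mathbb{H}^3$ by the \v{S}varc--Milnor lemma. Hence $H$ is hyperbolic, since hyperbolicity is a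 quasi-isometry invariant of geodesic spaces. It also has exponential growth, like the volume of balls in $\mathbb{H}^3$, whereas virtually cyclic groups have at most linear growth; so $H$ is non-elementary.

The group $G$ is infinite, and it is residually finite as a finitely generated linear group. Given $N$ distinct elements, some finite quotient separates them, and its kernel has index at least $N$. So the index $[G:H]$ is unbounded, and so is $\operatorname{vol}(M_H)=[G:H]\operatorname{vol}(M_G)$. By Mostow rigidity, closed hyperbolic $3$-manifolds with isomorphic fundamental groups are isometric, and in particular have the same volume. Subgroups $H$ of different indices are therefore non-isomorphic, and there are infinitely many indices.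
\end{proof}

\section{Every regular cone has a monotone certificate}\label{sec:upper}

The automaton of Lemma~\ref{lem:certificate} may look special: its states are points of an ordered set on which $G$ acts, and its edges are inequalities. We show that no generality is lost once the line is replaced by an ordered set built from the group itself.

Let $(G,<)$ be a finitely generated left-ordered group with positive cone $P$. A subset $U\subset G$ is an \emph{upper set} if $h\in U$ and $h'>h$ imply $h'\in U$; the cone $P$ is one. Left translates of upper sets are upper sets. Upper sets are totally ordered by inclusion: if $h\in U\setminus U'$, then every $h'\in U'$ satisfies $h'>h$, so $U'\subset U$. For a finite family $\mathcal U$ of upper sets with $P\in\mathcal U$ and a finite symmetric generating set $S$, let $\mathcal A(\mathcal U,S)$ be the automaton with state set $\mathcal U$, initial state $P$, an edge labeled $s$ from $U$ to $U'$ whenever $sU'\subset U$, and accepting states those $U$ with $1\in U$.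

In the setting of Section~\ref{sec:chains}, the sets $U_x=\{h:h0\ge x\}$ are upper sets, because $h<h'$ implies $h^{-1}h'0\ge0$ and so $h'0\ge h0$. They satisfy $sU_{x'}=U_{sx'}$, so the inequality $sx'\ge x$ that defines an edge in Lemma~\ref{lem:certificate} gives the inclusion $sU_{x'}\subset U_x$.

\begin{proposition}\label{prop:upper}
Words accepted by $\mathcal A(\mathcal U,S)$ always represent elements of $P$. Moreover, $P$ is regular if and only if, for some finite $\mathcal U$ and $S$ as above, the words accepted by $\mathcal A(\mathcal U,S)$ represent all of $P$.
\end{proposition}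

\begin{proof}
Let $s_1\cdots s_n$ be read along the states $P=U_0,U_1,\dots,U_n$. From $s_iU_i\subset U_{i-1}$ we get
\[
s_1\cdots s_nU_n\subset s_1\cdots s_{n-1}U_{n-1}\subset\dots\subset U_0=P .
\]
If $1\in U_n$, then $s_1\cdots s_n\in P$. This proves the first claim, and it shows that if the accepted words represent all of $P$, then they form a regular positive language.

Conversely, let $P$ be regular. Replacing the generating set by its union with its inverse, we have a positive language $L$ over a symmetric set $S$, accepted by an automaton with initial state $\sigma_0$. For a state $\sigma$ let $L_\sigma\subset G$ be the set of elements represented by labels of paths from $\sigma$ to an accepting state, and let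
\[
U_\sigma=\{h\in G: h\ge l\text{ for some }l\in L_\sigma\},
\]
an upper set. An edge labeled $s$ from $\sigma$ to $\sigma'$ gives $sL_{\sigma'}\subset L_\sigma$. If $h\ge l\in L_{\sigma'}$, then $sh\ge sl\in L_\sigma$ by left-invariance; hence $sU_{\sigma'}\subset U_\sigma$. We have $U_{\sigma_0}=P$, since $L_{\sigma_0}=P$ is already an upper set. If $\sigma$ is accepting, then the empty path gives $1\in L_\sigma\subset U_\sigma$. So, with $\mathcal U=\{U_\sigma\}$, the map $\sigma\mapsto U_\sigma$ takes accepting paths to accepting paths of $\mathcal A(\mathcal U,S)$ with the same label. Every word of $L$ is accepted by $\mathcal A(\mathcal U,S)$, and these words represent all of $P$.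
\end{proof}

\begin{thebibliography}{9}

\bibitem{Barbot95}
Barbot, Ergodic Theory Dynam. Systems 15 (1995).

\bibitem{Barbot01}
Barbot, \emph{Plane affine geometry and Anosov flows}, Ann. Sci. \'ENS 34 (2001).

\bibitem{Fenley}
Fenley, \emph{Anosov flows in 3-manifolds}, Ann. of Math. 139 (1994).

\bibitem{FH}
Foulon and Hasselblatt, \emph{Contact Anosov flows on hyperbolic 3-manifolds}, Geom. Topol. 17 (2013).

\bibitem{BIRS}
\emph{Ordered groups and rigidity in dynamics and topology}, \texttt{https://www.birs.ca/cmo-workshops/2019/19w5044/report19w5044.pdf}.

\end{thebibliography}
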